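\title{A duality for the Derrida--Retaux recursion and the subcritical decay rate}

\begin{abstract}
In the discrete-time Derrida--Retaux model, $X_{n+1}$ has the law of $(X_n^{(1)}+X_n^{(2)}-1)^+$, where $X_n^{(1)},X_n^{(2)}$ are independent copies of $X_n$. Let $X_0$ be $0$ with probability $1-p$ and have the law of a positive integer variable $\xi$ with probability $p$. For every $p$ below the critical value $p_c$ we show that $-\frac1n\log\mathbb{P}(X_n\neq0)$ converges, and we compute the limit $I(p)$. It is positive if and only if $\mathbb{E}(s^\xi)<\infty$ for some $s>2$, and then $I(p)\sim c\,(p_c-p)^{1/2}$ as $p\uparrow p_c$, with an explicit constant $c$. This proves the subcritical case of the dual Derrida--Retaux conjecture. The proof rests on the invariance of the generating-function recursion under $s\mapsto s/(s-1)$. We also show that the exponential decay carries a polynomial correction, and we treat the $m$-ary model.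
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model and the conjecture}

Let $X_0$ be a random variable with values in $\{0,1,2,\dots\}$, and define the laws of $X_1,X_2,\dots$ by
\begin{equation}\label{eq:model}
X_{n+1}\ \overset{\mathrm{law}}{=}\ \bigl(X_n^{(1)}+X_n^{(2)}-1\bigr)^+ ,\qquad n\ge0,
\end{equation}
where $X_n^{(1)},X_n^{(2)}$ are independent copies of $X_n$ and $x^+=\max(x,0)$. This is the discrete-time Derrida--Retaux model. Equivalently, place $2^n$ independent copies of $X_0$ at the leaves of a binary tree of height $n$, and let every other vertex add the values of its two children and subtract $1$ if the sum is positive; the value at the root has the law of $X_n$.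

Addition doubles the mean and the subtraction removes at most $1$, so $\mathbb{E}(X_{n+1})\ge2\,\mathbb{E}(X_n)-1$. Hence $2^{-n}(\mathbb{E}(X_n)-1)$ is nondecreasing, and the \emph{free energy} $F_\infty=\lim_n2^{-n}\mathbb{E}(X_n)$ exists in $[0,\infty]$. It is the amount per leaf that reaches the root of a large tree. To see a transition, fix a random variable $\xi$ with values in $\{1,2,\dots\}$ and $\mathbb{P}(\xi\ge2)>0$, and for $p\in[0,1]$ let
\begin{equation}\label{eq:initial}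
\mathbb{P}(X_0=0)=1-p,\qquad \mathbb{P}(X_0=k)=p\,\mathbb{P}(\xi=k)\quad(k\ge1).
\end{equation}
The free energy $F_\infty(p)$ is nondecreasing in $p$, and the \emph{critical value} is $p_c=\inf\{p\in[0,1]:F_\infty(p)>0\}$. It follows from the work of Collet, Eckmann, Glaser and Martin \cite{CEGM} that $p_c>0$ if $\mathbb{E}(\xi^32^\xi)<\infty$.

Below $p_c$ the free energy vanishes, and one asks how fast the system empties, that is, how fast $u_n=\mathbb{P}(X_n\ne0)$ tends to $0$. The excluded case $\xi\equiv1$ shows one extreme: then $X_n\in\{0,1\}$, $u_{n+1}=u_n^2$, so $u_n=p^{2^n}$ and $F_\infty(p)=0$ for all $p$. As soon as larger values occur, the root can be nonzero much more cheaply, by two mechanisms.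

\emph{Carrying.} A vertex with value $k+1$ makes its ancestor $k$ levels higher nonzero, and the root has $2^k$ descendants $k$ levels below it. If a value of about $k$ can be produced quickly with probability $s^{-k}$, then $u_n$ is at least of order $(2/s)^n$.

\emph{Assembling.} Take $\xi\equiv2$. If $l$ adjacent leaves all equal $2$, they carry $2l$ in total, and merging them takes about $\log_2l$ levels and about $l$ subtractions. This produces a value of about $l$ with probability $p^l$, so that $s=1/p$ is admissible above.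

Both mechanisms are made precise in Section~\ref{sec:rate}. They suggest that $u_n=(2/\rho)^{n+o(n)}$, where $1/\rho$ is the best probability per unit at which large values can be produced, that $\rho\ge2$ below $p_c$, and that $\rho\downarrow2$ as $p\uparrow p_c$. They do not say how fast. The subcritical case of the \emph{dual Derrida--Retaux conjecture}, posed in \cite{DR}, predicts a square root: under a suitable integrability assumption on $\xi$, $\log u_n\sim-I(p)\,n$ for $p<p_c$, with $I(p)\sim c\,(p_c-p)^{1/2}$ as $p\uparrow p_c$. In precise form, it asserts that there is an integrability condition on the law of $\xi$, satisfied at least by every bounded $\xi$, such that for every $\xi$ satisfying it, with $\mathbb{P}(\xi\ge2)>0$ and $0<p_c<1$: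
\begin{itemize}
\item[(i)] for every $p\in(0,p_c)$ the limit $I(p)=-\lim_n\frac1n\log\mathbb{P}(X_n\ne0)$ exists and lies in $(0,\infty)$;
\item[(ii)] there is $c\in(0,\infty)$, which may depend on the law of $\xi$, such that $I(p)/(p_c-p)^{1/2}\to c$ as $p\uparrow p_c$.
\end{itemize}

\subsection{Results}

The conjecture is true, and $I(p)$ and $c$ are explicit. For integers $k\ge0$ and real $\theta\ge0$ let
\begin{equation}\label{eq:hdef}
h_k(\theta)=\Bigl(2\cosh\frac\theta2\Bigr)^{k}\,\frac{\sinh\bigl((k-1)\theta/2\bigr)}{\sinh(\theta/2)}\quad(\theta>0),\qquad h_k(0)=2^k(k-1).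
\end{equation}
Thus $h_0=-1$, $h_1=0$, and $h_k>0$ for $k\ge2$.

\begin{theorem}\label{thm:main}
Let $\mathbb{P}(\xi\ge2)>0$ and let $X_0$ be given by \eqref{eq:initial}. Then
\[
p_c=\frac1{1+\mathbb{E}[(\xi-1)2^\xi]},
\]
which is $0$ if the expectation is infinite. Assume $p_c>0$; then $p_c<1$ automatically. Let $\varphi(\theta)=\mathbb{E}[h_\xi(\theta)]\in[0,\infty]$.
\begin{itemize}
\item[(a)] For every $p\in(0,p_c)$ the limit $I(p)=-\lim_n\frac1n\log\mathbb{P}(X_n\ne0)$ exists, and
\[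
I(p)=\log\frac{1+e^{\theta_p}}2\in[0,\infty),\qquad \theta_p=\sup\Bigl\{\theta\ge0:\varphi(\theta)\le\frac1p-1\Bigr\}.
\]
\item[(b)] If $\mathbb{E}(s^\xi)<\infty$ for some $s>2$, then $I(p)\in(0,\infty)$ for all $p\in(0,p_c)$, and
\[
\lim_{p\uparrow p_c}\frac{I(p)}{(p_c-p)^{1/2}}=c=\frac1{p_c}\sqrt{\frac6{\mathbb{E}[(\xi^3-\xi)2^\xi]}} .
\]
\item[(c)] If $\mathbb{E}(s^\xi)=\infty$ for all $s>2$, then $I(p)=0$ for all $p\in(0,p_c)$.
\end{itemize}
\end{theorem}

So (i) holds if and only if $\mathbb{E}(s^\xi)<\infty$ for some $s>2$, a condition met by every bounded $\xi$, and then (ii) holds too. The formula for $p_c$ is due to Collet, Eckmann, Glaser and Martin \cite{CEGM}; we include a proof. Part (a) is a case of a statement about an arbitrary initial law.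

\begin{theorem}\label{thm:general}
Let $X_0$ take values in $\{0,1,\dots\}$, with $\mathbb{P}(X_0\ge2)>0$, $\mathbb{E}(X_02^{X_0})<\infty$ and $\mathbb{E}[(1-X_0)2^{X_0}]>0$. Let
\[
\Phi(\theta)=\mathbb{E}\bigl[h_{X_0}(\theta)\mathbf{1}_{\{X_0\ge1\}}\bigr]\in[0,\infty],\qquad
\Theta=\sup\{\theta\ge0:\Phi(\theta)\le\mathbb{P}(X_0=0)\},\qquad \rho=1+e^\Theta .
\]
Then $\rho\in[2,\infty)$ and
\[
\lim_{n\to\infty}\frac1n\log\mathbb{P}(X_n\ne0)=\lim_{n\to\infty}\frac1n\log\mathbb{E}(X_n)=-\log\frac\rho2 .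
\]
\end{theorem}

The source of the formula is a symmetry. After normalization, the generating function $\mathbb{E}(s^{X_n})$ obeys the same recursion at $s$ and at $s/(s-1)$, so the order of the two values never changes and can be read off at time $0$. Section~\ref{sec:duality} presents this duality and works out the case $\xi\equiv2$. Section~\ref{sec:critical} determines $p_c$. Section~\ref{sec:rate} shows that the decay rate is governed by the threshold $\rho$ in $s$ at which $\mathbb{E}(s^{X_n})$ stops converging to $1$, and Section~\ref{sec:proofs} proves the two theorems. Section~\ref{sec:poly} shows that $\log u_n\sim-In$ cannot in general be sharpened to $u_n\sim Ce^{-In}$ (Theorem~\ref{thm:poly}). Section~\ref{sec:mary} proves the analogue of Theorem~\ref{thm:main} for the \emph{$m$-ary model}, $m\ge2$, in which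
\begin{equation}\label{eq:mmodel}
X_{n+1}\ \overset{\mathrm{law}}{=}\ \bigl(X_n^{(1)}+\dots+X_n^{(m)}-1\bigr)^+
\end{equation}
with independent copies of $X_n$ (Theorem~\ref{thm:mary}). Sections~\ref{sec:critical} and~\ref{sec:rate} are no harder for general $m$ and are written in that generality; the reader interested only in \eqref{eq:model} may set $m=2$.

\medskip\noindent\textbf{Notation.} Throughout, $q_n=\mathbb{P}(X_n=0)$, $u_n=1-q_n$, $G_n(s)=\mathbb{E}(s^{X_n})\in[1,\infty]$ for $s\ge1$, and $s_*=\sup\{s\ge1:G_0(s)<\infty\}$. The function $G_n$ is nondecreasing. For the $m$-ary model, $\beta=1/(m-1)$.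

\section{The duality $s\leftrightarrow s/(s-1)$}\label{sec:duality}

\subsection{Two orbits of one recursion}

In the $m$-ary model let $S=X_n^{(1)}+\dots+X_n^{(m)}$. Then $s^{(S-1)^+}$ equals $s^S/s$ if $S\ge1$ and $1$ if $S=0$, while $\mathbb{E}(s^S)=G_n(s)^m$ and $\mathbb{P}(S=0)=q_n^m$. Hence
\begin{equation}\label{eq:G}
G_{n+1}(s)=\frac{G_n(s)^m-q_n^m}{s}+q_n^m .
\end{equation}
In particular $G_n(s)$ is finite for all $n$ if $G_0(s)<\infty$, and infinite for all $n$ otherwise.

For the rest of this section $m=2$. Dividing \eqref{eq:G} by $s$ and writing $H_n(s)=G_n(s)/s$ removes $s$ from the quadratic term: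
\begin{equation}\label{eq:H}
H_{n+1}(s)=H_n(s)^2+\kappa(s)\,q_n^2,\qquad \kappa(s)=\frac{s-1}{s^2}=\frac1s\Bigl(1-\frac1s\Bigr).
\end{equation}
Let $s>2$ and define its \emph{dual point} $\tilde s=s/(s-1)\in(1,2)$, so that $1/s+1/\tilde s=1$ and $s/\tilde s=s-1$.

Suppose that the system empties, so $q_n\to1$. Then \eqref{eq:H} approaches the iteration of $x\mapsto x^2+\kappa(s)$. Since $\kappa(s)=1/(s\tilde s)$, we have $x^2+\kappa(s)-x=(x-1/s)(x-1/\tilde s)$. The fixed point $1/s$ corresponds to $G=1$ and has multiplier $2/s<1$; this is where a decay $(2/s)^n$ comes from. The fixed point $1/\tilde s$ corresponds to $G=s-1$ and has multiplier $2/\tilde s>1$; it separates the orbits that converge to $1/s$ from those that escape. To find the decay rate we must decide for which $s$ the orbit $H_n(s)$ falls to the attracting point. The difficulty is that \eqref{eq:H} is not autonomous: it is driven by the sequence $(q_n)$, for which we have no formula, so the separating orbit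 seems out of reach.

But $\kappa(s)=\kappa(\tilde s)$, so $H_n(\tilde s)$ is an orbit of the \emph{same} driven recursion. If $G_n(2)\to1$, then $G_n(\tilde s)\to1$ and $H_n(\tilde s)\to1/\tilde s$: this orbit converges to the repelling fixed point, and it is the separating orbit. Two orbits of an increasing recursion do not cross.

\begin{proposition}\label{prop:sign}
Let $s>2$ with $G_0(s)<\infty$, and put $W_n(s)=H_n(s)-H_n(\tilde s)$. Then
\begin{equation}\label{eq:W}
W_{n+1}(s)=W_n(s)\,\bigl(H_n(s)+H_n(\tilde s)\bigr),\qquad sW_n(s)=G_n(s)-(s-1)\,G_n(\tilde s).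
\end{equation}
The sign of $W_n(s)$ does not depend on $n$. If $W_0(s)<0$, then $G_n(s)<(s-1)G_n(2)$ for all $n$. If $W_0(s)>0$, then $G_n(s)>s-1>1$ for all $n$.
\end{proposition}

\begin{proof}
Subtract \eqref{eq:H} at $\tilde s$ from \eqref{eq:H} at $s$; the terms in $q_n$ cancel, which gives the first identity, whose second factor is positive. The second identity is $s/\tilde s=s-1$. The last two claims follow from it and $1\le G_n(\tilde s)\le G_n(2)$.
\end{proof}

\begin{example}\label{ex:two}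
Let $\xi\equiv2$, so $H_0(s)=(1-p)/s+ps$. Then
\[
W_0(s)=(1-p)\Bigl(\frac1s-\frac1{\tilde s}\Bigr)+p\,(s-\tilde s)=(s-\tilde s)\Bigl(p-\frac{1-p}{s\tilde s}\Bigr),
\]
so $W_0(s)<0$ exactly when
\[
s\tilde s=\frac{s^2}{s-1}=4+\frac{(s-2)^2}{s-1}<\frac1p-1 .
\]
The left side increases from $4$ to $\infty$ on $(2,\infty)$. For $p\ge\frac15$ no $s>2$ satisfies the inequality; for $p<\frac15$ the solutions form an interval $(2,\rho)$ with $(\rho-2)^2/(\rho-1)=\frac1p-5$. This matches Theorem~\ref{thm:main}, which gives $p_c=\frac15$ and $I(p)=\log(\rho/2)$. As $p\uparrow\frac15$ we have $\frac1p-5\sim25(\frac15-p)$, so $\rho-2\sim5(\frac15-p)^{1/2}$ and $I(p)\sim\frac52(\frac15-p)^{1/2}$: here $c=\frac52$. The square root appears because $s\tilde s$ is symmetric under the duality and therefore has no linear term at the self-dual point $s=2$. At the other end, $\rho+\tilde\rho=\rho\tilde\rho=\frac1p-1$ with $\tilde\rho\in(1,2)$, so $p\rho\to1$ as $p\to0$: for small $p$, assembling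 adjacent leaves is optimal to first order.
\end{example}

\subsection{The sign at time zero}

For a general initial law, we want a coordinate in which the duality is a reflection. Write $s=1+e^\theta$ with $\theta>0$. Then $\tilde s=1+e^{-\theta}$, and
\[
s=2e^{\theta/2}\cosh\tfrac\theta2,\qquad \tilde s=2e^{-\theta/2}\cosh\tfrac\theta2,\qquad s-1=e^\theta,\qquad s-2=2e^{\theta/2}\sinh\tfrac\theta2 .
\]
Therefore, for every $k\ge0$,
\begin{equation}\label{eq:hk}
s^k-(s-1)\tilde s^{\,k}=\bigl(2\cosh\tfrac\theta2\bigr)^k\bigl(e^{k\theta/2}-e^{\theta-k\theta/2}\bigr)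
=\bigl(2\cosh\tfrac\theta2\bigr)^k\,2e^{\theta/2}\sinh\tfrac{(k-1)\theta}2=(s-2)\,h_k(\theta).
\end{equation}
This is the origin of \eqref{eq:hdef}. For instance $h_2(\theta)=2+e^\theta+e^{-\theta}=s+\tilde s=s\tilde s$, so in Example~\ref{ex:two} we have $\rho=1+e^{\theta_p}$ with $e^{\theta_p}+e^{-\theta_p}=\frac1p-3$. Taking expectations in \eqref{eq:hk} with $k=X_0$, and using $h_0=-1$, we get, whenever $G_0(s)<\infty$,
\begin{equation}\label{eq:W0}
sW_0(s)=(s-2)\bigl(\Phi(\theta)-q_0\bigr),\qquad s=1+e^\theta,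
\end{equation}
with $\Phi$ as in Theorem~\ref{thm:general}. The next lemma makes the right side easy to read.

\begin{lemma}\label{lem:h}
Let $k\ge2$.
\begin{itemize}
\item[(a)] $h_k$ is an even power series in $\theta$ with nonnegative coefficients and infinite radius of convergence; $h_k'>0$ on $(0,\infty)$, and $h_k(\theta)\to\infty$ as $\theta\to\infty$.
\item[(b)] $h_k(\theta)=2^k(k-1)\bigl[1+\frac{k(k+1)}{24}\theta^2+O(\theta^4)\bigr]$ as $\theta\to0$.
\item[(c)] For $\theta>0$ and $s=1+e^\theta$, $\ \frac{1-e^{-\theta}}{s-2}\,s^k\le h_k(\theta)\le\frac1{s-2}\,s^k$.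
\end{itemize}
Consequently, for $\theta>0$, $\Phi(\theta)<\infty$ if and only if $G_0(1+e^\theta)<\infty$.
\end{lemma}

\begin{proof}
(a) Summing a geometric series and then pairing $j$ with $k-2-j$,
\[
\frac{\sinh((k-1)x)}{\sinh x}=\sum_{j=0}^{k-2}e^{(k-2-2j)x}=\sum_{j=0}^{k-2}\cosh\bigl((k-2-2j)x\bigr).
\]
So $h_k$ is a sum of products of hyperbolic cosines, each an even entire series with nonnegative coefficients, and the sum above is at least $1$, so $h_k(\theta)\ge(2\cosh\frac\theta2)^k\to\infty$. By (b) the coefficient of $\theta^2$ is positive, so $h_k'>0$ on $(0,\infty)$.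

(b) We have $(\cosh\frac\theta2)^k=1+\frac k8\theta^2+O(\theta^4)$ and, for $a,b>0$,
\begin{equation}\label{eq:sinhratio}
\frac{\sinh ax}{\sinh bx}=\frac ab\Bigl(1+\frac{a^2-b^2}6x^2+O(x^4)\Bigr).
\end{equation}
With $a=k-1$, $b=1$, $x=\theta/2$ the second factor contributes $\frac{k(k-2)}{24}\theta^2$, and $\frac{3k}{24}+\frac{k(k-2)}{24}=\frac{k(k+1)}{24}$.

(c) Since $\tilde s=se^{-\theta}$, \eqref{eq:hk} reads $(s-2)h_k(\theta)=s^k\bigl(1-e^{-(k-1)\theta}\bigr)$, and $k-1\ge1$.

The last claim follows from (c) and $h_1=0$.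
\end{proof}

\section{The critical value}\label{sec:critical}

In this section $m\ge2$ is arbitrary. As in the binary case, $\mathbb{E}(X_{n+1})\ge m\,\mathbb{E}(X_n)-1$; since $m\beta-\beta=1$, this says that $m^{-n}(\mathbb{E}(X_n)-\beta)$ is nondecreasing. So $F_\infty=\lim_nm^{-n}\mathbb{E}(X_n)$ exists, and $p_c$ is defined as before.

\subsection{A second conserved sign}

The use of the duality depends on $G_n(2)\to1$. The quantity that controls this is what remains of $W_n(s)$ as $s$ and $\tilde s$ merge at $2$: for $m=2$ it is $-4H_n'(2)=G_n(2)-2G_n'(2)$, with left derivatives. In general, assume $\mathbb{E}(X_0m^{X_0})<\infty$. Then $\mathbb{E}(X_nm^{X_n})<\infty$ for all $n$, because $X_{n+1}m^{X_{n+1}}\le Sm^S$ and $\mathbb{E}(Sm^S)=m\,\mathbb{E}(X_nm^{X_n})\,G_n(m)^{m-1}$. Put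
\[
D_n=\mathbb{E}\bigl[\bigl(1-(m-1)X_n\bigr)m^{X_n}\bigr].
\]

\begin{lemma}\label{lem:D}
If $\mathbb{E}(X_0m^{X_0})<\infty$, then $D_{n+1}=G_n(m)^{m-1}D_n$ for all $n\ge0$.
\end{lemma}

\begin{proof}
Let $f(x)=(1-(m-1)x)\,m^x$. Then $f(-1)=m\cdot m^{-1}=1=f(0)$, so $f((S-1)^+)=f(S-1)$ always: the truncation is invisible to $f$. Moreover
\[
f(S-1)=\frac1m\bigl(m-(m-1)S\bigr)m^S=\frac1m\sum_{i=1}^mf\bigl(X_n^{(i)}\bigr)\prod_{j\ne i}m^{X_n^{(j)}} ,
\]
and each of the $m$ terms has expectation $D_nG_n(m)^{m-1}$.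
\end{proof}

\begin{lemma}\label{lem:Dpos}
If $\mathbb{E}(X_0m^{X_0})<\infty$ and $D_0>0$, then $q_n\ge D_0$ for all $n$ and $\sum_n(G_n(m)-1)<\infty$. Consequently $\sum_nu_n<\infty$, $\mathbb{E}(X_n)\to0$, $F_\infty=0$, $\sup_nG_n(m)<\infty$, and
\[
c_0:=\prod_{n\ge0}q_n^{\,m-1}>0 .
\]
\end{lemma}

\begin{proof}
Since $f(0)=1$ and $f(x)\le0$ for integers $x\ge1$, we have $D_n\le q_n\le1$. By Lemma~\ref{lem:D} and $G_i(m)\ge1$,
\[
D_0\le D_n=D_0\prod_{i<n}G_i(m)^{m-1}\le q_n\le1 .
\]
So $\prod_iG_i(m)$ converges, which for factors $\ge1$ is equivalent to $\sum_i(G_i(m)-1)<\infty$. Next, $\mathbf{1}_{\{x\ge1\}}\le x\le m^x-1$ for integers $x\ge0$ gives $u_n\le\mathbb{E}(X_n)\le G_n(m)-1$. Finally, a product of positive factors $1-u_n$ with $\sum u_n<\infty$ is positive.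
\end{proof}

\subsection{Negative $D_0$ forces positive free energy}

Suppose $D_0<0$ and $F_\infty=0$. By Lemma~\ref{lem:D}, $-D_n$ is positive and nondecreasing. If it were bounded, we would get $G_n(m)\to1$, so $X_n\to0$ in probability, and $-D_n$ should tend to $-f(0)=-1$, a contradiction. Both steps need uniform control of $\mathbb{E}(X_nm^{X_n})$. We shall see that $F_\infty=0$ gives the tail bound $m^{-k}$, which just fails to provide it, because $\sum_kk\,m^km^{-k}=\infty$. The remedy is to pass to a slightly smaller initial law whose tails stay below the $\gamma$-th power of those of $X_n$, with $\gamma>1$.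

For $\gamma\ge1$ and random variables $X,Y$ with values in $\{0,1,\dots\}$, write $Y\preceq_\gamma X$ if $\mathbb{P}(Y\ge k)\le\mathbb{P}(X\ge k)^\gamma$ for all integers $k$. When $\gamma$ is an integer, $\mathbb{P}(X\ge k)^\gamma$ is the tail of the minimum of $\gamma$ independent copies of $X$, and the next lemma reflects the inequality $\min_ix_i+\min_ix_i'\le\min_i(x_i+x_i')$. We need $\gamma$ close to $1$.

\begin{lemma}\label{lem:power}
Let $\gamma\ge1$. If $Y\preceq_\gamma X$ and $Y'\preceq_\gamma X'$, with $Y,Y'$ independent and $X,X'$ independent, then $Y+Y'\preceq_\gamma X+X'$. Consequently, if $(X_n)$ and $(Y_n)$ follow \eqref{eq:mmodel} and $Y_0\preceq_\gamma X_0$, then $Y_n\preceq_\gamma X_n$ for all $n$.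
\end{lemma}

\begin{proof}
Fix $k\ge1$ and let $\pi(y)=\mathbb{P}(X'\ge k-y)$ for integers $y\ge0$; it is nondecreasing, with values in $[0,1]$, and equals $1$ for $y\ge k$. Conditioning on $Y$, and using $\mathbb{E}(Z^\gamma)=\int_0^1\gamma t^{\gamma-1}\mathbb{P}(Z>t)\,dt$ for $Z$ with values in $[0,1]$,
\[
\mathbb{P}(Y+Y'\ge k)\le\mathbb{E}\bigl[\pi(Y)^\gamma\bigr]=\int_0^1\gamma t^{\gamma-1}\,\mathbb{P}\bigl(\pi(Y)>t\bigr)\,dt .
\]
For $t<1$ the set $\{y:\pi(y)>t\}$ has the form $\{y\ge k_t\}$, so $\mathbb{P}(\pi(Y)>t)\le w(t)^\gamma$ with $w(t)=\mathbb{P}(\pi(X)>t)$. The function $w$ is nonincreasing, so $\Omega(t)=\int_0^tw$ satisfies $\Omega(t)\ge t\,w(t)$. Hence, for almost every $t$,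
\[
\gamma t^{\gamma-1}w(t)^\gamma=\gamma\,\bigl(t\,w(t)\bigr)^{\gamma-1}w(t)\le\gamma\,\Omega(t)^{\gamma-1}w(t)=(\Omega^\gamma)'(t).
\]
As $\Omega^\gamma$ is Lipschitz on $[0,1]$, the integral is at most $\Omega(1)^\gamma=(\mathbb{E}\,\pi(X))^\gamma=\mathbb{P}(X+X'\ge k)^\gamma$.

For the second claim, induct on $n$: add the $m$ copies one at a time, and note that $Y\preceq_\gamma X$ implies $(Y-1)^+\preceq_\gamma(X-1)^+$, since $\mathbb{P}((Y-1)^+\ge k)=\mathbb{P}(Y\ge k+1)$ for $k\ge1$.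
\end{proof}

The case $\gamma=1$ is monotonicity: a stochastically smaller initial law has smaller $\mathbb{E}(X_n)=\sum_{k\ge1}\mathbb{P}(X_n\ge k)$, hence smaller free energy.

\begin{proposition}\label{prop:Dneg}
If $X_0$ is bounded and $D_0<0$, then $F_\infty>0$.
\end{proposition}

\begin{proof}
Suppose $F_\infty=0$. The nondecreasing sequence $m^{-n}(\mathbb{E}(X_n)-\beta)$ has limit $0$, so $\mathbb{E}(X_n)\le\beta\le1$ for all $n$.

\emph{Tail bound.} For $a\ge0$ and $x_1,\dots,x_m\ge0$,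
\[
\Bigl(\sum_ix_i-1-a\Bigr)^+\ge\sum_i(x_i-1-a)^+ .
\]
Indeed, if $J=\{i:x_i>1+a\}$ is empty the right side is $0$, and otherwise it equals $\sum_{i\in J}x_i-|J|(1+a)\le\sum_ix_i-(1+a)$. Since $((S-1)^+-a)^+=(S-1-a)^+$, we get $\mathbb{E}(X_{n+1}-a)^+\ge m\,\mathbb{E}(X_n-a-1)^+$. Applying this $k$ times, with $a=0,1,\dots,k-1$,
\[
\mathbb{P}(X_n\ge k+1)\le\mathbb{E}(X_n-k)^+\le m^{-k}\,\mathbb{E}(X_{n+k})\le m^{-k},\qquad n,k\ge0 .
\]

\emph{The smaller model.} For $\gamma>1$ define $Y_0$ by $\mathbb{P}(Y_0\ge k)=\mathbb{P}(X_0\ge k)^\gamma$, and mark its quantities with a superscript $Y$. As $X_0$ is bounded, $D_0^Y$ is a finite sum, continuous in $\gamma$ and equal to $D_0$ at $\gamma=1$; fix $\gamma>1$ with $D_0^Y<0$. By Lemma~\ref{lem:power}, $\mathbb{P}(Y_n=k)\le m^{-\gamma(k-1)}$ for $k\ge1$ and all $n$. In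
\[
-D_n^Y=-q_n^Y+\sum_{k\ge1}\bigl((m-1)k-1\bigr)m^k\,\mathbb{P}(Y_n=k)
\]
the terms of the series are thus dominated, uniformly in $n$, by the summable sequence $(m-1)k\,m^{k-\gamma(k-1)}$. So $-D_n^Y=-D_0^Y\prod_{i<n}G_i^Y(m)^{m-1}$ is bounded, which forces $G_n^Y(m)\to1$ and $\mathbb{P}(Y_n\ne0)\le G_n^Y(m)-1\to0$. By dominated convergence the series tends to $0$ and $-D_n^Y\to-1$. This contradicts $-D_n^Y\ge-D_0^Y>0$.
\end{proof}

\begin{proposition}\label{prop:pc}
Let $X_0$ be given by \eqref{eq:initial}, with $\mathbb{P}(\xi\ge2)>0$ if $m=2$. Then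
\[
p_c=\frac1{1+\mathbb{E}[((m-1)\xi-1)m^\xi]}<1 ,
\]
and $p_c>0$ if and only if $\mathbb{E}(\xi m^\xi)<\infty$. For $p\in(0,p_c)$ one has $D_0>0$.
\end{proposition}

\begin{proof}
The function $-f(x)=((m-1)x-1)m^x$ is nonnegative and increasing on $\{1,2,\dots\}$, positive for $x\ge2$, and positive for $x=1$ if $m\ge3$. So $A=\mathbb{E}[-f(\xi)]\in(0,\infty]$, and $p_0=1/(1+A)<1$ is positive exactly when $\mathbb{E}(\xi m^\xi)<\infty$. If $p<p_0$, then $D_0=(1-p)-pA>0$ and $F_\infty(p)=0$ by Lemma~\ref{lem:Dpos}. If $p\in(p_0,1]$, then $pA>1-p$, and by monotone convergence $p\,\mathbb{E}[-f(\xi\wedge K)]>1-p$ for some integer $K$. The model with $\xi\wedge K$ in place of $\xi$ is bounded with $D_0<0$, so it has positive free energy by Proposition~\ref{prop:Dneg}, and by monotonicity $F_\infty(p)>0$. Hence $p_c=p_0$.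
\end{proof}

\section{From a threshold in $s$ to the decay rate}\label{sec:rate}

Here $m\ge2$, $\mathbb{E}(X_0m^{X_0})<\infty$ and $D_0>0$, so that Lemma~\ref{lem:Dpos} applies. The aim is the following statement, which does not use the duality; the duality will supply its hypotheses.

\begin{proposition}\label{prop:rate}
Suppose $\rho\in[m,\infty)$ satisfies
\begin{itemize}
\item[(T1)] $\sup_nG_n(s)<\infty$ for every $s\in(m,\rho)$;
\item[(T2)] $\inf_nG_n(s)>1$ for every $s>\rho$, the value $\infty$ being allowed.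
\end{itemize}
Then $\lim_n\frac1n\log u_n=\lim_n\frac1n\log\mathbb{E}(X_n)=-\log(\rho/m)$.
\end{proposition}

We first make the two mechanisms of the introduction precise.

\begin{lemma}[Carrying]\label{lem:carry}
For all $M,i\ge0$, $\ u_{M+i}\ge c_0\,m^i\,\mathbb{P}(X_M\ge i+1)$.
\end{lemma}

\begin{proof}
Let $t\ge1$ and $v=\mathbb{P}(X_n\ge t+1)\le u_n$. If exactly one of the $m$ copies of $X_n$ is at least $t+1$, then $X_{n+1}\ge t$. So $\mathbb{P}(X_{n+1}\ge t)\ge mv(1-v)^{m-1}\ge m\,q_n^{m-1}\,\mathbb{P}(X_n\ge t+1)$. Apply this with $(n,t)=(M,i),(M+1,i-1),\dots,(M+i-1,1)$, and bound the product of the $q_n^{m-1}$ below by $c_0$.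
\end{proof}

The point of $c_0>0$ is that the gain of a factor $m$ per level is not eroded by overcounting.

\begin{remark}
The case $M=0$ already shows why (i) needs an exponential moment beyond $2$. Let $m=2$. If $\mathbb{E}(s^\xi)=\infty$ for all $s>2$, the series $\sum_ns^n\mathbb{P}(X_0\ge n+1)$ has radius of convergence at most $2$, so $\limsup_nu_n^{1/n}\ge2\limsup_n\mathbb{P}(X_0\ge n+1)^{1/n}\ge1$: one large leaf suffices.
\end{remark}

Lemma~\ref{lem:carry} turns one tail estimate into a bound on one $u_n$. For a bound on all large $n$, we repeat a single favorable event independently; merging $l$ copies takes only logarithmically many levels.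

\begin{lemma}[Assembling]\label{lem:assemble}
Let $s>1$, $r\ge0$, $k\ge1$ satisfy $\mathbb{P}(X_r\ge k+1)\ge s^{-k}$. Then $\liminf_n\frac1n\log u_n\ge\log(m/s)$.
\end{lemma}

\begin{proof}
Let $l\ge1$ and $j=\lceil\log_ml\rceil$, so $l\le m^j<ml$. Build $X_{r+j}$ from $m^j$ independent copies of $X_r$ placed, from left to right, at the leaves (level $0$) of an $m$-ary tree of height $j$. Call a vertex \emph{marked} if it is one of the first $l$ leaves or an ancestor of one. Level $i$ has $\lceil l/m^i\rceil$ marked vertices; at level $j$ the root is the only one. Let $S_i$ be the sum of the values of the marked vertices at level $i$. Every marked vertex at level $i-1$ has a marked parent, and a parent's value is at least the sum of its marked children's values minus $1$, so $S_i\ge S_{i-1}-\lceil l/m^i\rceil$. On the event that the first $l$ leaves are all at least $k+1$, which has probability at least $s^{-kl}$,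
\[
X_{r+j}=S_j\ge l(k+1)-\sum_{i=1}^j\bigl(lm^{-i}+1\bigr)=lk-j+l-\frac{l(1-m^{-j})}{m-1}>lk-j .
\]
Thus the extra unit in $k+1$ pays for the merging, and $\mathbb{P}(X_{r+j}\ge lk-j+1)\ge s^{-kl}$.

Given $n>r$, take $l=\lceil(n-r)/k\rceil$. Then $n-r\le lk<n-r+k$ and $j\le l\le n-r$. Lemma~\ref{lem:carry} with $M=r+j$ and $i=n-r-j\le lk-j$ gives
\[
u_n\ge c_0\,m^{n-r-j}s^{-kl}\ge\frac{c_0}{ml}\,m^{n-r}s^{-(n-r)-k} .
\]
As $l\le n$, the claim follows.
\end{proof}

Tails and generating functions are linked by $s^x-1=(s-1)\sum_{k=0}^{x-1}s^k$, which gives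
\begin{equation}\label{eq:tail}
G_n(s)-1=(s-1)\sum_{k\ge0}s^k\,\mathbb{P}(X_n\ge k+1).
\end{equation}

\begin{lemma}\label{lem:dom}
If $\mathbb{P}(X_n\ge k+1)\le Ks^{-k}$ for all $n,k\ge0$, then $G_n(s')\to1$ for every $s'\in(1,s)$.
\end{lemma}

\begin{proof}
In \eqref{eq:tail} at $s'$, the $k$-th term is at most $s'^ku_n\to0$ and is dominated by $K(s'/s)^k$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rate}]
Since $u_n\le\mathbb{E}(X_n)$, we need an upper bound for $\mathbb{E}(X_n)$ and a lower bound for $u_n$.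

\emph{Upper bound.} If $\rho=m$, then $\mathbb{E}(X_n)\to0$ gives $\limsup\frac1n\log\mathbb{E}(X_n)\le0$. Let $\rho>m$ and $m<s<s''<\rho$. By (T1) at $s''$ and Markov's inequality, the hypothesis of Lemma~\ref{lem:dom} holds at $s''$, so $g_n:=G_n(s)-1\to0$. Rewriting \eqref{eq:G},
\begin{equation}\label{eq:g}
g_{n+1}=\frac{(1+g_n)^m-1}s-(1-q_n^m)\Bigl(1-\frac1s\Bigr)\le\frac{(1+g_n)^m-1}s .
\end{equation}
Given $\epsilon>0$, we have $(1+g)^m-1\le(m+\epsilon)g$ for small $g\ge0$, so $g_{n+1}\le\frac{m+\epsilon}sg_n$ for large $n$, and $\limsup g_n^{1/n}\le m/s$. Bernoulli's inequality $s^x-1\ge x(s-1)$ gives $\mathbb{E}(X_n)\le g_n/(s-1)$. Let $s\uparrow\rho$.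

\emph{Lower bound.} Let $s>\rho$. If $\mathbb{P}(X_r\ge k+1)<s^{-k}$ for all $r\ge0$, $k\ge1$, then Lemma~\ref{lem:dom} applies with $K=1$ and gives $G_n(s')\to1$ for $s'\in(\rho,s)$, contradicting (T2). So some pair $(r,k)$ satisfies the hypothesis of Lemma~\ref{lem:assemble}, and $\liminf\frac1n\log u_n\ge\log(m/s)$. Let $s\downarrow\rho$.
\end{proof}

\section{The binary model: rate and square-root behavior}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Here $m=2$ and the hypotheses say that $D_0$ is defined and positive. Since $h_k(0)=-f(k)$, we have $\Phi(0)=q_0-D_0<q_0$, so the set defining $\Theta$ contains $0$. Choose $k\ge2$ with $\mathbb{P}(X_0=k)>0$. By Lemma~\ref{lem:h}(a), $\Phi(\theta)<\Phi(\theta')$ whenever $\theta<\theta'$ and $\Phi(\theta)<\infty$, and $\Phi\ge\mathbb{P}(X_0=k)h_k\to\infty$. Hence $\Theta\in[0,\infty)$, $\Phi<q_0$ on $[0,\Theta)$, and $\Phi>q_0$ on $(\Theta,\infty)$.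

Let $s=1+e^\theta\in(2,\rho)$. Then $\Phi(\theta)<q_0$, so $G_0(s)<\infty$ by Lemma~\ref{lem:h} and $W_0(s)<0$ by \eqref{eq:W0}. By Proposition~\ref{prop:sign}, $G_n(s)<(s-1)G_n(2)$, which is bounded by Lemma~\ref{lem:Dpos}. This is (T1). Let $s>\rho$. Either $G_0(s)=\infty$, and then $G_n(s)=\infty$ for all $n$, or $W_0(s)>0$ by \eqref{eq:W0}, and then $G_n(s)>s-1>1$ for all $n$. This is (T2). Proposition~\ref{prop:rate} concludes the proof.
\end{proof}

The hypothesis $\mathbb{P}(X_0\ge2)>0$ was used only to get $\Theta<\infty$; without it $\Phi\equiv0$, in line with the doubly exponential decay for $\xi\equiv1$.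

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The statements on $p_c$ are Proposition~\ref{prop:pc} with $m=2$. Assume $p_c>0$ and let $p\in(0,p_c)$. Then $\mathbb{E}(X_02^{X_0})<\infty$, $D_0>0$, $q_0=1-p$ and $\Phi=p\varphi$, so $\Theta=\theta_p$, and (a) is Theorem~\ref{thm:general}.

(c) By Lemma~\ref{lem:h}, $\varphi=\infty$ on $(0,\infty)$, so $\theta_p=0$ and $I(p)=0$.

(b) By Lemma~\ref{lem:h} there is $\theta_1>0$ with $\varphi(\theta_1)<\infty$. On $[0,\theta_1]$ we have $0\le h_\xi(\theta)\le h_\xi(\theta_1)$, so $\varphi$ is continuous there by dominated convergence, and it is strictly increasing. Since $\varphi(0)=\mathbb{E}[(\xi-1)2^\xi]=\frac1{p_c}-1<\frac1p-1$, continuity gives $\theta_p>0$, and $I(p)\in(0,\infty)$.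

For $p$ close to $p_c$ we have $\frac1p-1<\varphi(\theta_1)$, so $\theta_p\in(0,\theta_1)$ is the solution of
\begin{equation}\label{eq:root}
\varphi(\theta_p)-\varphi(0)=\frac1p-\frac1{p_c}=\frac{p_c-p}{p\,p_c},
\end{equation}
and $\theta_p\to0$ as $p\uparrow p_c$ because $\varphi$ is strictly increasing. It remains to expand $\varphi$ at $0$; the error in Lemma~\ref{lem:h}(b) is not uniform in $k$, so a domination is needed. By Lemma~\ref{lem:h}(a), $(h_k(\theta)-h_k(0))/\theta^2$ is a power series with nonnegative coefficients, hence nonnegative and, on $(0,\theta_1]$, at most $h_k(\theta_1)/\theta_1^2$, which is integrable in $k=\xi$. Dominated convergence gives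
\[
\frac{\varphi(\theta)-\varphi(0)}{\theta^2}\ \longrightarrow\ \frac1{24}\,\mathbb{E}\bigl[2^\xi(\xi-1)\xi(\xi+1)\bigr]=\frac B{24}\quad(\theta\downarrow0),\qquad B=\mathbb{E}[(\xi^3-\xi)2^\xi]\in(0,\infty).
\]
With \eqref{eq:root}, $\theta_p^2\sim24(p_c-p)/(p_c^2B)$. Since $\log\frac{1+e^\theta}2\sim\frac\theta2$ as $\theta\to0$, we obtain $I(p)\sim\frac1{p_c}\sqrt{6/B}\,(p_c-p)^{1/2}$.
\end{proof}

\begin{remark}\label{rem:pstar}
The supremum defining $\theta_p$ is not always a root. Let $p_c>0$; for $p>0$ the number $s_*$ depends only on $\xi$, and $s_*\ge2$. Put $\theta_*=\log(s_*-1)$ and $p_*=1/(1+\varphi(\theta_*))$, with $p_*=0$ if $s_*=\infty$ or $\varphi(\theta_*)=\infty$. The function $\varphi$ is continuous and strictly increasing on $[0,\theta_*)$, tends to $\varphi(\theta_*)$ at $\theta_*$ by monotone convergence (to $\infty$ if $\theta_*=\infty$), and is infinite beyond $\theta_*$. So for $p\in(p_*,p_c)$, $\theta_p\in(0,\theta_*)$ is the unique root of $\varphi(\theta)=\frac1p-1$.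 For $0<p\le p_*$, $p<p_c$, which is possible only if $s_*<\infty$ and $\mathbb{E}(s_*^\xi)<\infty$, we have $\theta_p=\theta_*$ and $I(p)=\log(s_*/2)$: the rate no longer depends on $p$ and is set by the tail of $\xi$.
\end{remark}

\section{A polynomial correction}\label{sec:poly}

Let $m=2$. When the threshold is a root of $W_0$, the orbit $H_n(s)$ for $s$ slightly below it starts close to the separating orbit. Starting at distance $1/N$ and separating by a factor $\mu=2/\tilde s$ per step, it needs about $T=\log N/\log\mu$ steps to leave, and only then does $G_n(s)-1$ begin to decay like $(2/s)^n$. The delay costs a factor $(s/2)^T$, a power of $N$. This can be measured on the partial sums of $(\rho/2)^nu_n$.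

\begin{theorem}\label{thm:poly}
In the setting of Theorem~\ref{thm:general}, assume $R:=\rho\in(2,s_*)$, so that $\Phi(\Theta)=q_0$. Let
\[
\mu=\frac{2(R-1)}R>1,\qquad\alpha=\frac{\log(R/2)}{\log\mu}>1 .
\]
Then there are constants $0<C_1<C_2<\infty$ such that for all $N\ge1$,
\[
C_1N^\alpha\le\sum_{n=0}^N(R/2)^n\,\mathbb{P}(X_n\ne0)\le C_2N^\alpha .
\]
In particular, with $I=\log(R/2)$, the sequence $\mathbb{P}(X_n\ne0)\,e^{In}$ is unbounded, so $\log\mathbb{P}(X_n\ne0)\sim-In$ cannot be improved to $\mathbb{P}(X_n\ne0)\sim Ce^{-In}$.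
\end{theorem}

By Remark~\ref{rem:pstar}, in the setting of Theorem~\ref{thm:main} the assumption holds for all $p\in(p_*,p_c)$ when $s_*>2$, and for all $p\in(0,p_c)$ when $\xi$ is bounded.

\begin{proof}
We have $\mu>1$ since $R>2$, and $R/2>\mu$ since $R^2-4(R-1)=(R-2)^2>0$; so $\alpha>1$. Let $a_n=(R/2)^nu_n$. If $(a_n)$ were bounded, the sums would be $O(N)$, contradicting the lower bound; this gives the last claim. The sums are finite, positive ($a_0=u_0>0$) and nondecreasing in $N$, so it suffices to treat large $N$.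

The letters $c,C$ denote positive constants independent of $N$ that may change from line to line. Put
\[
s=Re^{-1/N},\qquad s_0=\frac{R+2}2,\qquad T=\Bigl\lfloor\frac{\log N}{\log\mu}\Bigr\rfloor,\qquad \mu_s=\frac2{\tilde s}=2-\frac2s ,
\]
and take $N$ so large that $2<s_0\le s<R$. Then $1<\mu_s<\mu<2$, $\ \mu^{-1}<\mu^T/N\le1$, and $(2/R)N^\alpha\le(R/2)^T\le N^\alpha$. Write $g_n=G_n(s)-1$, $W_n=W_n(s)$ and $e_i=G_i(2)-1$; by Lemma~\ref{lem:Dpos}, $\prod_i(1+e_i)<\infty$.

\emph{Step 1: $W_0<0$ and $c/N\le|W_0|\le C/N$.} By Lemma~\ref{lem:h}, $\Phi=\sum_{k\ge2}\mathbb{P}(X_0=k)h_k$ is a power series in $\theta$ with nonnegative coefficients that converges for $\theta<\log(s_*-1)$, a range containing $\Theta$. So $\Phi$ is smooth near $\Theta$. Since $\Phi<q_0$ to the left of $\Theta$ and $\Phi>q_0$ to the right, $\Phi(\Theta)=q_0$; and $\Phi'(\Theta)\ge\mathbb{P}(X_0=k)h_k'(\Theta)>0$ for a suitable $k\ge2$, because $\Theta>0$. With $\theta=\log(s-1)$, the difference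 $\Theta-\theta$ lies between two constant multiples of $1/N$, hence so does $q_0-\Phi(\theta)$. Now use \eqref{eq:W0} and $s_0\le s\le R$.

\emph{Step 2: there are $A,\varepsilon>0$ with $|W_n|\le A\mu^n/N$ for all $n$, and $|W_T|\ge\varepsilon$.} By Proposition~\ref{prop:sign}, $W_i<0$ and $|W_{i+1}|=b_i|W_i|$ with
\[
b_i=H_i(s)+H_i(\tilde s)=2H_i(\tilde s)-|W_i|=\mu_sG_i(\tilde s)-|W_i| .
\]
So $b_i\le\mu(1+e_i)$, which with Step 1 gives the upper bound. For the lower bound we have both $b_i\ge\mu_s-|W_i|$ and $b_i\ge1/s+1/\tilde s=1$. They imply $b_i\ge\mu_se^{-2|W_i|}$: if $w=|W_i|\le\frac12$, then $\mu_s-w\ge\mu_s(1-w)\ge\mu_se^{-2w}$; if $w>\frac12$, then $\mu_se^{-2w}<2/e<1$. Next, $\sum_{i<T}|W_i|\le A\mu^T/(N(\mu-1))\le A/(\mu-1)$. Finally $\mu-\mu_s=\frac2R(e^{1/N}-1)\le2/N$, so $(\mu_s/\mu)^T\ge1-2T/N\ge\frac12$ for large $N$. Therefore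
\[
|W_T|\ge\frac cN\cdot\frac{\mu^T}2\,e^{-2A/(\mu-1)}\ge\frac c{2\mu}\,e^{-2A/(\mu-1)}=:\varepsilon .
\]

\emph{Step 3: $g_{T+i}\le C(2/s)^i$ for $i\ge0$.} By \eqref{eq:W}, $G_T(s)=(s-1)G_T(\tilde s)-s|W_T|\le(s-1)(1+e_T)-2\varepsilon$. Since $e_T\to0$ as $N\to\infty$, we get $g_T\le s-2-\varepsilon$ for large $N$: the orbit is now at a fixed distance below the repelling point $G=s-1$. For $m=2$, \eqref{eq:g} gives $g_{n+1}\le\frac{2+g_n}sg_n$. If $g_n\le s-2-\varepsilon$, then $g_{n+1}\le(1-\varepsilon/R)g_n$; by induction this holds for all $n\ge T$, and $\sum_{n\ge T}g_n\le R^2/\varepsilon$. Using the inequality again, $g_{T+i}\le g_T(2/s)^i\prod_{n\ge T}(1+g_n/2)\le C(2/s)^i$.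

\emph{Step 4: upper bound.} Multiply the equality in \eqref{eq:g} by $(s/2)^{n+1}$:
\[
\Bigl(\frac s2\Bigr)^{n+1}(1-q_n^2)\Bigl(1-\frac1s\Bigr)=\Bigl(\frac s2\Bigr)^ng_n-\Bigl(\frac s2\Bigr)^{n+1}g_{n+1}+\frac12\Bigl(\frac s2\Bigr)^ng_n^2 .
\]
Sum over $T\le n\le n_1$; the first two terms telescope to at most $(s/2)^Tg_T$. The left side is at least $\frac12(s/2)^nu_n$, because $1-q_n^2\ge u_n$ and $s>2$. Letting $n_1\to\infty$ and using Step 3,
\[
\sum_{n\ge T}\Bigl(\frac s2\Bigr)^nu_n\le C\Bigl(\frac s2\Bigr)^T\Bigl[1+\sum_{i\ge0}\Bigl(\frac2{s_0}\Bigr)^i\Bigr]\le C\Bigl(\frac R2\Bigr)^T\le CN^\alpha .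
\]
For $n\le N$ we have $(s/2)^nu_n=e^{-n/N}a_n\ge a_n/e$, and $\sum_{n<T}a_n\le\sum_{n<T}(R/2)^n\le CN^\alpha$. This proves the upper bound, and fixes $C_2$.

\emph{Step 5: lower bound.} Shortly before time $T$ the orbit is still near the repelling point, so $X_n$ has a heavy tail, which Lemma~\ref{lem:carry} converts into survival. Let $\delta=(s_0-2)/2$, fix $j$ with $RA\mu^{-j}\le\delta$, and put $T'=T-j$, which lies in $[0,N]$ for large $N$. By Step 2, $s|W_{T'}|\le\delta$, so $g_{T'}\ge s-2-\delta\ge\delta$ by \eqref{eq:W}. By \eqref{eq:tail} and Lemma~\ref{lem:carry},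
\[
\delta\le\frac R{c_0}\sum_{k\ge0}\Bigl(\frac s2\Bigr)^ku_{T'+k}=\frac R{c_0}\Bigl(\frac2R\Bigr)^{T'}\sum_{k\ge0}e^{-k/N}a_{T'+k}\le\frac{eR}{c_0}\Bigl(\frac2R\Bigr)^{T'}\sum_{n\ge0}e^{-n/N}a_n .
\]
Hence $\sum_ne^{-n/N}a_n\ge c_1N^\alpha$ for some $c_1>0$. To localize the sum, cut $\{n>LN\}$ into blocks $iN<n\le(i+1)N$ and use the upper bound on each:
\[
\sum_{n>LN}e^{-n/N}a_n\le C_2N^\alpha\sum_{i\ge L}e^{-i}(i+1)^\alpha\le\frac{c_1}2N^\alpha
\]
for a fixed large integer $L$. So $\sum_{n\le LN}a_n\ge\frac{c_1}2N^\alpha$ for large $N$. For large $N'$, take $N=\lfloor N'/L\rfloor\ge N'/(2L)$ to get $\sum_{n\le N'}a_n\ge\frac{c_1}2(2L)^{-\alpha}N'^\alpha$.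
\end{proof}

\section{The $m$-ary model}\label{sec:mary}

Let $m\ge2$, $\beta=1/(m-1)$, and let $X_0$ be given by \eqref{eq:initial}, with $\mathbb{P}(\xi\ge2)>0$ required only if $m=2$. The normalization that removes $s$ from the leading term of \eqref{eq:G} is $H_n(s)=s^{-\beta}G_n(s)$: since $m\beta=1+\beta$,
\begin{equation}\label{eq:Hm}
H_{n+1}(s)=H_n(s)^m+\kappa(s)\,q_n^m,\qquad\kappa(s)=(s-1)\,s^{-(1+\beta)} .
\end{equation}
We have $(\log\kappa)'(s)=\frac{1+\beta-\beta s}{s(s-1)}$, which vanishes at $s=(1+\beta)/\beta=m$; so $\kappa$ is strictly increasing on $(1,m]$ and strictly decreasing on $[m,\infty)$. The dual pairs $\tilde s<m<s$ with $\kappa(s)=\kappa(\tilde s)$ are best parametrized by their ratio. If $s=e^{2\eta}\tilde s$, the equation becomes $e^{2\eta}\tilde s-1=e^{2(1+\beta)\eta}(\tilde s-1)$, which is linear in $\tilde s$. Its solution leads to the following definitions. For $\eta>0$ and integers $k\ge0$ let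
\[
\sigma(\eta)=\frac{\sinh((1+\beta)\eta)}{\sinh(\beta\eta)},\qquad s(\eta)=e^\eta\sigma(\eta),\qquad h^{(m)}_k(\eta)=\sigma(\eta)^k\,\frac{\sinh((k-\beta)\eta)}{\sinh(\beta\eta)},
\]
extended continuously to $\eta=0$ by $\sigma(0)=s(0)=m$ and $h^{(m)}_k(0)=m^k((m-1)k-1)$, and let $\varphi_m(\eta)=\mathbb{E}[h^{(m)}_\xi(\eta)]$.

\begin{theorem}\label{thm:mary}
In the $m$-ary model, $p_c=1/(1+\mathbb{E}[((m-1)\xi-1)m^\xi])$. If $p_c>0$ and $p\in(0,p_c)$, then $\lim_n\frac1n\log\mathbb{P}(X_n\ne0)=-I(p)$, where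
\[
I(p)=\log\frac{s(\eta_p)}m,\qquad\eta_p=\sup\Bigl\{\eta\ge0:\varphi_m(\eta)\le\frac1p-1\Bigr\}.
\]
One has $I(p)>0$ if and only if $\mathbb{E}(s^\xi)<\infty$ for some $s>m$, and then
\[
I(p)\sim\frac1{p_c}\sqrt{\frac6{\mathbb{E}\bigl[m^\xi((m-1)\xi-1)\,\xi(\xi+1)\bigr]}}\ (p_c-p)^{1/2},\qquad p\uparrow p_c .
\]
\end{theorem}

For $m=2$ we have $\sigma(\eta)=2\cosh\eta$, $s(\theta/2)=1+e^\theta$ and $h^{(2)}_k(\theta/2)=h_k(\theta)$, and this is Theorem~\ref{thm:main}. For noninteger $\beta$ the expansion into hyperbolic cosines of Lemma~\ref{lem:h} is not available, and we use logarithmic derivatives instead. We need two facts: $z\coth z$ is strictly increasing on $(0,\infty)$, its derivative being $(\sinh z\cosh z-z)/\sinh^2z$; and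
\begin{equation}\label{eq:coth}
1\le z\coth z\le1+z^2/3,\qquad z>0 .
\end{equation}
For \eqref{eq:coth}, compare in $\sinh z\le z\cosh z\le(1+z^2/3)\sinh z$ the coefficients of $z^{2n+1}/(2n+1)!$, which are $1\le2n+1\le1+2n(2n+1)/3$.

\begin{lemma}\label{lem:hm}
Let $\tilde s(\eta)=e^{-\eta}\sigma(\eta)$, and call $k\ge1$ \emph{active} if $k\ge2\beta$, that is, unless $m=2$ and $k=1$, where $h^{(2)}_1=0$.
\begin{itemize}
\item[(a)] $s(\cdot)$ is an increasing bijection $(0,\infty)\to(m,\infty)$; $\ 1<\tilde s(\eta)<m$ and $\kappa(s(\eta))=\kappa(\tilde s(\eta))$.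
\item[(b)] With $s=s(\eta)$, $\tilde s=\tilde s(\eta)$: $\ s^{k-\beta}-\tilde s^{\,k-\beta}=(\tilde s^{-\beta}-s^{-\beta})\,h^{(m)}_k(\eta)$ for $k\ge0$.
\item[(c)] For active $k$, $h^{(m)}_k$ is positive and strictly increasing with limit $\infty$. For $\eta>0$, $\varphi_m(\eta)<\infty$ if and only if $\mathbb{E}(s(\eta)^\xi)<\infty$.
\item[(d)] For active $k$, $h^{(m)}_k(\eta)=h^{(m)}_k(0)\bigl[1+\frac{k(k+1)}6\eta^2+O(\eta^4)\bigr]$ as $\eta\to0$, and $0\le h^{(m)}_k(\eta)-h^{(m)}_k(0)\le k^2\eta^2h^{(m)}_k(\eta)$ for all $\eta\ge0$.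
\end{itemize}
\end{lemma}

\begin{proof}
For $a>b>0$ the logarithmic derivative of $\eta\mapsto\sinh(a\eta)/\sinh(b\eta)$ is $a\coth(a\eta)-b\coth(b\eta)>0$, so this ratio is strictly increasing; it tends to $\infty$.

(a) Thus $\sigma$ is strictly increasing from $m$ to $\infty$, which gives the first claim. Next,
\[
e^{\eta}\sinh((1+\beta)\eta)-\sinh(\beta\eta)=\tfrac12\bigl(e^{(2+\beta)\eta}-e^{\beta\eta}\bigr)=e^{(1+\beta)\eta}\sinh\eta,
\]
\[
e^{-\eta}\sinh((1+\beta)\eta)-\sinh(\beta\eta)=\tfrac12\bigl(e^{-\beta\eta}-e^{-(2+\beta)\eta}\bigr)=e^{-(1+\beta)\eta}\sinh\eta .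
\]
So $s-1=e^{(1+\beta)\eta}\frac{\sinh\eta}{\sinh\beta\eta}$ and $\tilde s-1=e^{-(1+\beta)\eta}\frac{\sinh\eta}{\sinh\beta\eta}>0$, and both $\kappa(s)$ and $\kappa(\tilde s)$ equal $\sigma^{-(1+\beta)}\frac{\sinh\eta}{\sinh\beta\eta}$. As $\kappa$ is injective on $[m,\infty)$ and $\tilde s\ne s>m$, we get $\tilde s<m$.

(b) The left side is $2\sigma^{k-\beta}\sinh((k-\beta)\eta)$, and $\tilde s^{-\beta}-s^{-\beta}=2\sigma^{-\beta}\sinh(\beta\eta)$.

(c) Since $k-\beta\ge\beta$, the last factor of $h^{(m)}_k$ is nondecreasing and at least $1$, while $\sigma^k$ increases strictly to $\infty$. By (b), $h^{(m)}_k(\eta)$ equals $s^k(1-e^{-2(k-\beta)\eta})$ times a positive number depending only on $\eta$ and $m$, and the bracket lies in $[1-e^{-2\beta\eta},1]$.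

(d) By \eqref{eq:sinhratio}, the coefficient of $\eta^2/6$ is $k\bigl((1+\beta)^2-\beta^2\bigr)+(k-\beta)^2-\beta^2=k+k^2$. By \eqref{eq:coth}, $1/\eta\le y\coth(y\eta)\le1/\eta+y^2\eta/3$ for $y>0$, so
\[
\bigl(\log h^{(m)}_k\bigr)'(\eta)\le\frac\eta3\bigl(k(1+\beta)^2+(k-\beta)^2\bigr)\le\frac\eta3(4k+k^2)\le2k^2\eta .
\]
Integrating, $\Delta=\log h^{(m)}_k(\eta)-\log h^{(m)}_k(0)\in[0,k^2\eta^2]$, and $h^{(m)}_k(\eta)-h^{(m)}_k(0)=h^{(m)}_k(\eta)(1-e^{-\Delta})\le\Delta\,h^{(m)}_k(\eta)$.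
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:mary}]
The value of $p_c$ is Proposition~\ref{prop:pc}. Let $p_c>0$ and $p\in(0,p_c)$; then $\mathbb{E}(X_0m^{X_0})<\infty$ and $D_0>0$. We have $\varphi_m(0)=\frac1{p_c}-1<\frac1p-1$. Since $\xi$ is active with positive probability, Lemma~\ref{lem:hm}(c) shows that $\varphi_m$ is strictly increasing where finite and tends to $\infty$. So $\eta_p\in[0,\infty)$, with $\varphi_m<\frac1p-1$ on $[0,\eta_p)$ and $\varphi_m>\frac1p-1$ on $(\eta_p,\infty)$. Let $\rho=s(\eta_p)\in[m,\infty)$.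

\emph{The rate.} Let $s=s(\eta)>m$ with $G_0(s)<\infty$, $\tilde s=\tilde s(\eta)$, and $W_n=H_n(s)-H_n(\tilde s)$. By \eqref{eq:Hm} and Lemma~\ref{lem:hm}(a), $W_{n+1}=H_n(s)^m-H_n(\tilde s)^m$ has the sign of $W_n$. By Lemma~\ref{lem:hm}(b) and $h^{(m)}_0=-1$,
\[
W_0=(\tilde s^{-\beta}-s^{-\beta})\bigl(p\,\varphi_m(\eta)-(1-p)\bigr).
\]
If $m<s<\rho$, then $\eta<\eta_p$, $G_0(s)<\infty$ by Lemma~\ref{lem:hm}(c), $W_n<0$ for all $n$, and $G_n(s)<(s/\tilde s)^\beta G_n(\tilde s)\le(s/\tilde s)^\beta G_n(m)$, which is bounded by Lemma~\ref{lem:Dpos}. This is (T1). If $s>\rho$, then either $G_n(s)=\infty$ for all $n$, or $W_n>0$ and $G_n(s)>(s/\tilde s)^\beta>1$ for all $n$. This is (T2). Proposition~\ref{prop:rate} gives the formula for $I(p)$.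

\emph{Positivity.} If $\mathbb{E}(s^\xi)=\infty$ for all $s>m$, then $\varphi_m=\infty$ on $(0,\infty)$, so $\eta_p=0$ and $I(p)=0$. Otherwise $\varphi_m(\eta_2)<\infty$ for some $\eta_2>0$. Then $\varphi_m$ is continuous on $[0,\eta_2]$ by domination by $h^{(m)}_\xi(\eta_2)$, so $\eta_p>0$ and $I(p)>0$.

\emph{Behavior at $p_c$.} In the second case let $0<\eta_1<\eta_2$. Since $h^{(m)}_k(\eta_1)\le C\,s(\eta_1)^k$, $s(\eta_1)<s(\eta_2)$ and $\mathbb{E}(s(\eta_2)^\xi)<\infty$, we have $\mathbb{E}[\xi^2h^{(m)}_\xi(\eta_1)]<\infty$. By Lemma~\ref{lem:hm}(d), $\xi^2h^{(m)}_\xi(\eta_1)$ dominates $(h^{(m)}_\xi(\eta)-h^{(m)}_\xi(0))/\eta^2$ on $(0,\eta_1]$, and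
\[
\frac{\varphi_m(\eta)-\varphi_m(0)}{\eta^2}\ \longrightarrow\ \frac{B_m}6\quad(\eta\downarrow0),\qquad B_m=\mathbb{E}\bigl[m^\xi((m-1)\xi-1)\,\xi(\xi+1)\bigr]\in(0,\infty).
\]
For $p$ close to $p_c$ we have $\frac1p-1<\varphi_m(\eta_1)$, so $\eta_p$ solves \eqref{eq:root} with $\varphi_m$ in place of $\varphi$; hence $\eta_p\to0$ and $\eta_p^2\sim6(p_c-p)/(p_c^2B_m)$. Finally $\sigma(\eta)/m=1+O(\eta^2)$ by \eqref{eq:sinhratio}, so $I(p)=\eta_p+\log(\sigma(\eta_p)/m)\sim\eta_p$.
\end{proof}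

\begin{thebibliography}{9}

\bibitem{CEGM}
Collet, Eckmann, Glaser and Martin, 1984.

\bibitem{DR}
\emph{On the discrete-time Derrida-Retaux model},
\texttt{https://site-branpro2023.apps.math.cnrs.fr/doc/Yueyun\_Hu.pdf}.

\end{thebibliography}
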